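\title{Absolutely cuspidal functions on the unipotent set of a finite reductive group}

\begin{abstract}
Let $G$ be a connected reductive group defined over $\mathbb{F}_q$, with Frobenius endomorphism $F$, and assume that the characteristic is almost good for $G$. We prove, for every $q$, Lusztig's conjecture that the characteristic functions of the $F$-stable cuspidal pairs form an orthogonal basis of the space of absolutely cuspidal class functions on $G^F$ with unipotent support. The proof descends the statement from the case of large $q$. For a prime $r\neq p$ the two-variable Green functions of $G^F$ and $G^{F^r}$ are congruent modulo $r$; identities valid for $G^{F^r}$ therefore hold for $G^F$ modulo infinitely many primes, hence exactly. A dimension count based on the Mackey formula completes the argument.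
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G$ be a connected reductive algebraic group over an algebraic closure $k$ of a finite field $\mathbb{F}_q$ of characteristic $p$. We assume that $G$ is defined over $\mathbb{F}_q$ and write $F:G\to G$ for the Frobenius endomorphism, $G^F$ for its finite group of fixed points, and $Z$ for the center of $G$. Fix a prime $\ell\neq p$ and an isomorphism $\overline{\mathbb{Q}}_\ell\simeq\mathbb{C}$, and let $x\mapsto\bar x$ be the involution of $\overline{\mathbb{Q}}_\ell$ that corresponds to complex conjugation. All local systems are $\overline{\mathbb{Q}}_\ell$-local systems and all functions are $\overline{\mathbb{Q}}_\ell$-valued. The space $\mathrm{Class}(G^F)$ of class functions on $G^F$ carries the positive definite Hermitian form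
\[
\langle\alpha,\beta\rangle=\frac{1}{|G^F|}\sum_{g\in G^F}\alpha(g)\overline{\beta(g)},
\]
and $\mathrm{Class}_{\mathrm{uni}}(G^F)$ denotes the subspace of functions supported on the unipotent elements. There are two notions of cuspidality attached to this subspace, one for functions and one for geometric objects.

\emph{Absolutely cuspidal functions.} A \emph{Levi subgroup} of $G$ means a Levi subgroup of a parabolic subgroup of $G$. If $L$ is an $F$-stable Levi subgroup of a parabolic subgroup $P$, where $P$ itself need not be $F$-stable, Lusztig restriction is a linear map ${}^*R^G_{L\subset P}:\mathrm{Class}(G^F)\to\mathrm{Class}(L^F)$; its definition is recalled in Section~\ref{sec:functors}. A class function $\gamma$ is \emph{absolutely cuspidal} if ${}^*R^G_{L\subset P}\gamma=0$ for every proper parabolic subgroup $P$ and every $F$-stable Levi subgroup $L$ of $P$. We write $\mathrm{Cus}_{\mathrm{uni}}(G^F)$ for the space of absolutely cuspidal functions in $\mathrm{Class}_{\mathrm{uni}}(G^F)$.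

\emph{Cuspidal pairs.} Let $\mathcal{U}(G)$ be the set of isomorphism classes of pairs $(C,\mathcal{L})$, where $C$ is a unipotent conjugacy class of $G$ and $\mathcal{L}$ is a $G$-equivariant irreducible local system on $C$. The pair is \emph{$F$-stable} if $F(C)=C$ and $F^*\mathcal{L}\simeq\mathcal{L}$; we write $\mathcal{U}(G)^F$ for the set of $F$-stable pairs. For such a pair choose an isomorphism $\varphi:F^*\mathcal{L}\simeq\mathcal{L}$, with stalk maps $\varphi_g:\mathcal{L}_{F(g)}\to\mathcal{L}_g$, and define the \emph{characteristic function}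
\[
\mathcal{Y}_{(C,\mathcal{L})}(g)=\begin{cases}\mathrm{Tr}(\varphi_g,\mathcal{L}_g)&\text{if } g\in C^F,\\ 0&\text{if } g\in G^F\setminus C^F.\end{cases}
\]
It is well defined up to a nonzero scalar.

\begin{theorem}[Lusztig]\label{thm:basis}
The functions $\mathcal{Y}_{(C,\mathcal{L})}$, $(C,\mathcal{L})\in\mathcal{U}(G)^F$, form a basis of $\mathrm{Class}_{\mathrm{uni}}(G^F)$.
\end{theorem}

A pair $(C,\mathcal{L})\in\mathcal{U}(G)$ is \emph{cuspidal} in the sense of Lusztig \cite[Def.~2.4]{Lusztig} if, for every proper parabolic subgroup $P=LU$ with Levi subgroup $L$ and unipotent radical $U$ and for every unipotent element $v\in L$,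
\begin{equation}\label{eq:cuspidalpair}
H_c^{\delta}(C\cap vU,\mathcal{L})=0,\qquad \delta=\dim C-\dim(\text{$L$-conjugacy class of } v).
\end{equation}
Let $\mathcal{U}(G)_{\mathrm{cus}}$ be the set of cuspidal pairs and $\mathcal{U}(G)_{\mathrm{cus}}^F=\mathcal{U}(G)_{\mathrm{cus}}\cap\mathcal{U}(G)^F$. Our proofs use one feature of this definition only: it does not involve $F$. We say that $(G,F)$ \emph{satisfies} (C) if
\begin{quote}
(C)\quad the functions $\mathcal{Y}_{(C,\mathcal{L})}$, $(C,\mathcal{L})\in\mathcal{U}(G)^F_{\mathrm{cus}}$, form an orthogonal basis of $\mathrm{Cus}_{\mathrm{uni}}(G^F)$.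
\end{quote}
This does not depend on the choice of the isomorphisms $\varphi$.

Finally, $p$ is \emph{almost good} for $G$ (Lusztig's convention) if $p\neq2,3$ whenever $G$ has a simple component of type $E_6$, $E_7$, $E_8$, $F_4$ or $G_2$, and $p\neq5$ whenever $G$ has a simple component of type $E_8$. There is no condition for components of type $A$, $B$, $C$, $D$. Lusztig's conjecture, posed as Conjecture~C in \cite{Problem}, asserts that $(G,F)$ satisfies (C) whenever $p$ is almost good for $G$. We prove it.

\begin{theorem}\label{thm:main}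
Let $p$ be almost good for $G$. Then the functions $\mathcal{Y}_{(C,\mathcal{L})}$, with $(C,\mathcal{L})$ running over the $F$-stable cuspidal pairs, form an orthogonal basis of $\mathrm{Cus}_{\mathrm{uni}}(G^F)$.
\end{theorem}

The statement is known when $Z$ is connected (Shoji), a case that we do not use, and when $q$ is large, the case on which our proof rests.

\begin{theorem}[Lusztig]\label{thm:large}
There is a constant $q_1(G)$, depending only on the root datum of $G$, with the following property. If $p$ is almost good for $G$ and $F'$ is the Frobenius endomorphism of an $\mathbb{F}_{q'}$-structure on $G$ with $q'>q_1(G)$, then $(G,F')$ satisfies \textup{(C)}.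
\end{theorem}

\subsection{Why one expects the two notions to match}

Absolutely cuspidal functions are the building blocks of $\mathrm{Class}_{\mathrm{uni}}(G^F)$: every unipotently supported class function is a sum of functions obtained by Lusztig induction from absolutely cuspidal functions on $F$-stable Levi subgroups (Lemma~\ref{lem:decomp}). It is natural to ask how these blocks sit with respect to the basis of Theorem~\ref{thm:basis}. Suppose that $P=LU$ is $F$-stable. Then ${}^*R^G_{L\subset P}$ is the average over cosets of $U^F$ (Example~\ref{ex:HC}), and Grothendieck's trace formula gives, for $v\in L^F$ unipotent,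
\[
|U^F|\;{}^*R^G_{L\subset P}\mathcal{Y}_{(C,\mathcal{L})}(v)=\sum_{g\in(C\cap vU)^F}\mathrm{Tr}(\varphi_g,\mathcal{L}_g)=\sum_i(-1)^i\,\mathrm{Tr}\bigl(F\,|\,H_c^i(C\cap vU,\mathcal{L})\bigr).
\]
So both notions measure the cohomology of $\mathcal{L}$ on the varieties $C\cap vU$, and one guesses that the absolutely cuspidal functions are spanned by those basis elements that come from cuspidal pairs. If $G$ is a torus, both conditions are empty, $\mathcal{U}(G)$ has one element, and (C) holds. For $\mathrm{SL}_2$ both sides are computed in Section~\ref{sec:SL2}. In general the guess does not follow from the displayed formula: \eqref{eq:cuspidalpair} concerns one cohomology group, the formula involves all of them, and the formula says nothing about parabolic subgroups that are not $F$-stable.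

\subsection{The method}

For $r$ large, Theorem~\ref{thm:large} applies to $(G,F^r)$, and we descend from $G^{F^r}$ to its subgroup $G^F$. Let $r$ be prime. The map $F$ permutes the finite set $G^{F^r}$ with orbits of size $1$ or $r$, and its fixed points form $G^F$. Hence the sum of an $F$-invariant, algebraic integer valued function over $G^{F^r}$ is congruent modulo $r$ to its sum over $G^F$. Absolute cuspidality and orthogonality of the $\mathcal{Y}$'s are the vanishing of such sums. The summands are products of characteristic functions and two-variable Green functions, so we must compare these functions for $F$ and $F^r$: the Green functions are congruent modulo $r$ (Proposition~\ref{prop:congruence}), and the suitably normalized characteristic functions agree on $G^F$ when $r\equiv1$ modulo a fixed integer (Lemma~\ref{lem:normal}). An algebraic integer divisible by infinitely many primes is zero, so the identities descend (Proposition~\ref{prop:descent}). That the cuspidal $\mathcal{Y}$'s span is not an identity of this kind; it follows from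 a dimension count (Section~\ref{sec:dimension}).

The method uses the Mackey formula, and it uses nothing else about $p$. Let $\mathcal{M}$ be the class of pairs $(H,F)$, with $H$ connected reductive and $F$ the Frobenius endomorphism of an $\mathbb{F}_q$-structure on $H$, such that $q\neq2$ or $H$ has no quasi-simple component of type $E_6$, $E_7$, $E_8$. We prove the following transfer statement, valid for any $p$, and deduce Theorem~\ref{thm:main} from it and Theorem~\ref{thm:large}.

\begin{theorem}\label{thm:transfer}
Let $(G,F)\in\mathcal{M}$. Assume that for every $F$-stable Levi subgroup $L$ of $G$, including $G$, the pair $(L,F^r)$ satisfies \textup{(C)} for all sufficiently large primes $r$. Then $(G,F)$ satisfies \textup{(C)}.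
\end{theorem}

\section{Background}\label{sec:background}

\subsection{Conventions, Frobenius endomorphisms and Lang's theorem}

For a subset $X$ of an algebraic group, $X_{\mathrm{uni}}$ is the set of its unipotent elements; in characteristic $p$ these are the elements of $p$-power order. We put ${}^xM=xMx^{-1}$, and for a function $\mu$ we put $(\mathrm{ad}\,x\,\mu)(h)=\mu(x^{-1}hx)$. The ring of algebraic integers in $\overline{\mathbb{Q}}_\ell$ is $\mathcal{O}$; it is stable under $x\mapsto\bar x$, and $\mathcal{O}\cap\mathbb{Q}=\mathbb{Z}$.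

We identify varieties with their sets of $k$-points. The map $F$ is bijective, and $F^r$ is the Frobenius endomorphism of an $\mathbb{F}_{q^r}$-structure. It sends parabolic subgroups, their unipotent radicals and their Levi subgroups to subgroups of the same kind. The same holds for $F^{-1}$, because every closed subgroup $H$ is stable under some power $F^m$, so that $F^{-1}(H)=F^{m-1}(H)$. Thus if $P=LU$ with $L$ $F$-stable, then $F^i(P)$ is parabolic with Levi subgroup $L$ and unipotent radical $F^i(U)$ for all $i\in\mathbb{Z}$. If $\sigma$ is an automorphism of finite order of $G$ commuting with $F$, then $\sigma F$ is again the Frobenius endomorphism of an $\mathbb{F}_q$-structure on $G$.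

\emph{Lang's theorem} states that $h\mapsto h^{-1}F(h)$ is surjective on any connected algebraic group with Frobenius endomorphism $F$. For a Levi subgroup $L$ put $W_G(L)=N_G(L)/L$, a finite group. If $L$ is $F$-stable, $F$ acts on $W_G(L)$, and the \emph{$F$-classes} of $W_G(L)$ are the orbits of the action $w\mapsto y^{-1}wF(y)$, $y\in W_G(L)$.

\begin{lemma}\label{lem:lang}
\begin{enumerate}
\item[(a)] An $F$-stable conjugacy class of $G$ contains an element of $G^F$. An $F$-stable $G$-conjugacy class of Levi subgroups contains an $F$-stable Levi subgroup.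
\item[(b)] If $L$ is an $F$-stable Levi subgroup, then $N_{G^F}(L)\to W_G(L)^F$ is surjective with kernel $L^F$.
\item[(c)] If $L$ is an $F$-stable Levi subgroup, then ${}^gL$ is $F$-stable if and only if $g^{-1}F(g)\in N_G(L)$. Sending ${}^gL$ to the $F$-class of the image of $g^{-1}F(g)$ in $W_G(L)$ gives a bijection from the $G^F$-classes of $F$-stable conjugates of $L$ to the $F$-classes of $W_G(L)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x$ be an element or a Levi subgroup with $F(x)=gxg^{-1}$. Write $g^{-1}=h^{-1}F(h)$; then $F(hxh^{-1})=F(h)gxg^{-1}F(h)^{-1}=hxh^{-1}$.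

(b) If $n\in N_G(L)$ has $F$-fixed image, then $n^{-1}F(n)\in L$, and Lang's theorem in $L$ gives $m\in L$ with $n^{-1}F(n)=m^{-1}F(m)$. Then $nm^{-1}\in G^F$ has the same image as $n$.

(c) The first claim holds because $F({}^gL)={}^{F(g)}L$. Replacing $g$ by $\gamma gn$ with $\gamma\in G^F$, $n\in N_G(L)$ replaces $g^{-1}F(g)$ by $n^{-1}g^{-1}F(g)F(n)$, so the map is well defined. It is surjective by Lang's theorem in $G$. If $g$ and $g'$ give the same $F$-class, we may replace $g'$ by some $g'n$ and assume that $g^{-1}F(g)$ and $g'^{-1}F(g')$ have the same image in $W_G(L)$. Put $y=g'g^{-1}$. Then $y^{-1}F(y)=g\,\bigl(g'^{-1}F(g')\bigr)\bigl(g^{-1}F(g)\bigr)^{-1}g^{-1}$ lies in ${}^gL$, so it equals $m^{-1}F(m)$ for some $m\in{}^gL$. Now $ym^{-1}\in G^F$ conjugates ${}^gL$ to ${}^{g'}L$.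
\end{proof}

There are finitely many $G$-classes of Levi subgroups, so by (c) there are finitely many $G^F$-classes of $F$-stable Levi subgroups.

\subsection{Traces on $\ell$-adic cohomology}

For an automorphism $\tau$ of finite order of a variety $X$, put
\[
\mathrm{Tr}(\tau\,|\,H_c^*(X))=\sum_i(-1)^i\,\mathrm{Tr}\bigl(\tau\,|\,H_c^i(X,\overline{\mathbb{Q}}_\ell)\bigr).
\]
We use four standard properties. An isomorphism $X\simeq X'$ that intertwines $\tau$ and $\tau'$ gives equal traces. If $X$ is a finite disjoint union of open and closed subvarieties permuted by $\tau$, the trace is the sum of the traces on the $\tau$-stable pieces. The trace of $\tau\times\tau'$ on $H_c^*(X\times X')$ is the product of the traces (K\"unneth formula). If $X$ is an affine space, for instance a connected unipotent group, the trace is $1$: the cohomology is one-dimensional and concentrated in degree $2\dim X$, and automorphisms act trivially on the top cohomology of an irreducible variety.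

\begin{theorem}[Deligne--Lusztig {\cite[3.2, 3.3]{DL}}]\label{thm:DL}
Let $\tau$ be an automorphism of finite order of a variety $X$. Then $\mathrm{Tr}(\tau\,|\,H_c^*(X))\in\mathbb{Z}$. If $\tau=su=us$ with $s$ of order prime to $p$ and $u$ of $p$-power order, then $\mathrm{Tr}(\tau\,|\,H_c^*(X))=\mathrm{Tr}(u\,|\,H_c^*(X^s))$.
\end{theorem}

The eigenvalues of $\tau$ are roots of unity and those of $\tau^{-1}$ are their conjugates. Since the trace is an integer, $\tau$ and $\tau^{-1}$ have the same trace on $H_c^*(X)$.

\subsection{Lusztig induction and restriction}\label{sec:functors}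

Let $P=LU$ be a parabolic subgroup with $F$-stable Levi subgroup $L$ and unipotent radical $U$, and put
\[
Y_U^F=\{x\in G: x^{-1}F(x)\in U\}.
\]
For $g\in G^F$ and $l\in L^F$ the map $(g,l):x\mapsto gxl$ is an automorphism of $Y_U^F$, since $(gxl)^{-1}F(gxl)=l^{-1}x^{-1}F(x)l$. Put
\[
Q^F_{L\subset P}(g,l)=\mathrm{Tr}\bigl((g,l)\,|\,H_c^*(Y_U^F)\bigr)\in\mathbb{Z}.
\]
This is a class function of $g$, since $(x,1)$ conjugates $(g,l)$ to $(xgx^{-1},l)$ for $x\in G^F$, and of $l$ for the same reason. Its restriction to unipotent $g$ and $l$ is the \emph{two-variable Green function}. Lusztig induction and restriction are the maps with kernel $Q=Q^F_{L\subset P}$: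
\[
R^G_{L\subset P}\lambda(g)=\frac{1}{|L^F|}\sum_{l\in L^F}Q(g,l)\lambda(l^{-1}),\qquad
{}^*R^G_{L\subset P}\gamma(l)=\frac{1}{|G^F|}\sum_{g\in G^F}Q(g,l)\gamma(g^{-1}).
\]
The convention with $F(U)$ in place of $U$ only replaces $P$ by $F(P)$; all statements below treat all $P$ at once. Induction is \emph{transitive}: if $M$ is an $F$-stable Levi subgroup of a parabolic subgroup $P_1$ of $L$, then $R^G_{L\subset P}\circ R^L_{M\subset P_1}=R^G_{M\subset P_1U}$.

\begin{example}[Harish-Chandra case]\label{ex:HC}
Suppose $F(P)=P$. By Lang's theorem in $U$, every $x\in Y_U^F$ satisfies $x^{-1}F(x)=u^{-1}F(u)$ for some $u\in U$, so $Y_U^F=G^FU$ is the disjoint union of the affine spaces $xU$, $x\in G^F/U^F$. Hence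
\[
Q^F_{L\subset P}(g,l)=\bigl|\{xU^F\in G^F/U^F: gxlU^F=xU^F\}\bigr|.
\]
The condition reads $x^{-1}g^{-1}x\in lU^F$, and summing over $g$ for each of the $|G^F|/|U^F|$ cosets gives ${}^*R^G_{L\subset P}\gamma(l)=|U^F|^{-1}\sum_{u\in U^F}\gamma(lu)$. For $P=G$ this is the identity map.
\end{example}

\begin{lemma}\label{lem:functors}
\begin{enumerate}
\item[(a)] $R^G_{L\subset P}$ and ${}^*R^G_{L\subset P}$ are adjoint for $\langle\,,\rangle$.
\item[(b)] $Q^F_{L\subset P}(g,l)=0$ if exactly one of $g$, $l$ is unipotent. Hence both maps send unipotently supported functions to unipotently supported functions.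
\item[(c)] If $\theta:G\to G'$ is an isomorphism of algebraic groups commuting with Frobenius endomorphisms, then $Q_{\theta(L)\subset\theta(P)}(\theta(g),\theta(l))=Q_{L\subset P}(g,l)$.
\item[(d)] For $x\in G^F$ we have $R^G_{{}^xL\subset{}^xP}\circ\mathrm{ad}\,x=R^G_{L\subset P}$, and $\mathrm{ad}\,x$ maps $\mathrm{Cus}_{\mathrm{uni}}(L^F)$ onto $\mathrm{Cus}_{\mathrm{uni}}(({}^xL)^F)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $Q$ is integer valued, $|G^F||L^F|\langle\lambda,{}^*R\gamma\rangle=\sum_{g,l}\lambda(l)Q(g,l)\overline{\gamma(g^{-1})}$. Replace $(g,l)$ by $(g^{-1},l^{-1})$, which is the inverse automorphism of $Y_U^F$ and so has the same trace; the sum becomes $|G^F||L^F|\langle R\lambda,\gamma\rangle$.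

(b) Let $g$ be unipotent and let $l=sv$ be the Jordan decomposition of $l$, with $s\neq1$. The $p'$-part of the automorphism $(g,l)$ is $(1,s)$ and its $p$-part is $(g,v)$. As $xs=x$ is impossible, $(1,s)$ has no fixed point, and Theorem~\ref{thm:DL} gives $Q(g,l)=0$. If $l$ is unipotent and $g$ has semisimple part $s\neq1$, the $p'$-part is $(s,1)$, which has no fixed point either.

(c) The map $\theta$ restricts to an isomorphism $Y_U\to Y_{\theta(U)}$ intertwining $(g,l)$ and $(\theta(g),\theta(l))$.

(d) By (c) for conjugation by $x$, $Q_{{}^xL\subset{}^xP}(g,xlx^{-1})=Q_{L\subset P}(x^{-1}gx,l)=Q_{L\subset P}(g,l)$, which gives the first claim. The second follows from (c) for the isomorphism $L\to{}^xL$, $l\mapsto xlx^{-1}$.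
\end{proof}

\subsection{The Mackey formula}

\begin{theorem}[Bonnaf\'e--Michel \cite{BM}]\label{thm:mackey}
Let $(H,F)\in\mathcal{M}$, and let $P$, $P'$ be parabolic subgroups of $H$ with $F$-stable Levi subgroups $L$, $M$. Let $\mathcal{S}(L,M)$ be the set of $x\in H$ such that $L\cap{}^xM$ contains a maximal torus of $H$. Then
\[
{}^*R^H_{L\subset P}\circ R^H_{M\subset P'}=\sum_{x\in L^F\backslash\mathcal{S}(L,M)^F/M^F}R^L_{L\cap{}^xM\subset L\cap{}^xP'}\circ{}^*R^{{}^xM}_{L\cap{}^xM\subset P\cap{}^xM}\circ\mathrm{ad}\,x .
\]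
\end{theorem}

Here $L\cap{}^xM$ is an $F$-stable Levi subgroup of the parabolic subgroups $L\cap{}^xP'$ of $L$ and $P\cap{}^xM$ of ${}^xM$. Our arguments pass to Levi subgroups and to powers of $F$, so we record that the hypotheses survive these operations.

\begin{lemma}\label{lem:stable}
\begin{enumerate}
\item[(a)] If $(G,F)\in\mathcal{M}$, then $(L,F)\in\mathcal{M}$ for every $F$-stable Levi subgroup $L$, and $(G,F^r)\in\mathcal{M}$ for every $r\geq1$.
\item[(b)] If $p$ is almost good for $G$, then $p$ is almost good for every Levi subgroup of $G$, and $(G,F)\in\mathcal{M}$.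
\end{enumerate}
\end{lemma}

\begin{proof}
The Dynkin diagram of a Levi subgroup $L$ is a full subdiagram of that of $G$, and each of its components lies in a component of the diagram of $G$. The components of a full subdiagram of a classical diagram are classical, and so are those of a proper full subdiagram of $F_4$ or $G_2$. So if $L$ has a component of type $E_n$, then $G$ has one of type $E_m$ with $m\geq n$, and if $L$ has an exceptional component, so does $G$. This gives the claims about Levi subgroups. The claim about $F^r$ holds because $q^r=2$ forces $r=1$. If $p$ is almost good and $q=2$, then $p=2$ and $G$ has no exceptional component, so $(G,F)\in\mathcal{M}$.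
\end{proof}

\subsection{Counting modulo a prime}

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(a)] Let $r$ be a prime, $X$ a finite set with a permutation $F$ such that $F^r=1$, and $h:X\to\mathcal{O}$ an $F$-invariant function. Then $\sum_{x\in X}h(x)\equiv\sum_{x\in X^F}h(x)\pmod{r\mathcal{O}}$.
\item[(b)] If $S\in\mathcal{O}$ lies in $r\mathcal{O}$ for infinitely many primes $r$, then $S=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An orbit outside $X^F$ has $r$ elements and contributes $r$ times a value of $h$. (b) Let $N$ be the norm from $\mathbb{Q}(S)$ to $\mathbb{Q}$ and $n=[\mathbb{Q}(S):\mathbb{Q}]$. If $S/r\in\mathcal{O}$, then $N(S)=r^nN(S/r)$ with $N(S/r)\in\mathbb{Z}$. So the integer $N(S)$ is divisible by infinitely many primes, and $S=0$.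
\end{proof}

\section{Two consequences of the Mackey formula}\label{sec:mackey}

The proof uses the Mackey formula through two lemmas. The first lets us choose the parabolic subgroup freely when we compute a Green function.

\begin{lemma}\label{lem:indep}
Let $(H,F)\in\mathcal{M}$ and let $M$ be an $F$-stable Levi subgroup of $H$. Then $R^H_{M\subset P}$, ${}^*R^H_{M\subset P}$ and $Q^F_{M\subset P}$ do not depend on the parabolic subgroup $P$ with Levi subgroup $M$.
\end{lemma}

\begin{proof}
We use induction on $\dim H$. If $M=H$, then $P=H$. Let $M\neq H$, let $P_1,P_2$ be parabolic subgroups with Levi subgroup $M$, and write $R_i=R^H_{M\subset P_i}$. Theorem~\ref{thm:mackey} expresses ${}^*R_i\circ R_j$ as a sum over a set of double cosets that does not depend on $i,j$. Its terms are built from induction and restriction maps of the groups $M$ and ${}^xM$, which lie in $\mathcal{M}$ by Lemma~\ref{lem:stable} and have smaller dimension. By induction ${}^*R_i\circ R_j$ does not depend on $i,j$. Hence, by adjunction,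
\[
\langle R_1\lambda-R_2\lambda,R_1\lambda-R_2\lambda\rangle=\bigl\langle\lambda,({}^*R_1R_1-{}^*R_1R_2-{}^*R_2R_1+{}^*R_2R_2)\lambda\bigr\rangle=0,
\]
and $R_1=R_2$ because the form is positive definite. The adjoints are then equal too. Finally, if $c$ is the $H^F$-class of $g$ and $\gamma$ is the indicator function of $c^{-1}$, then ${}^*R\gamma(l)=|c|\,|H^F|^{-1}Q(g,l)$, so ${}^*R$ determines $Q$.
\end{proof}

For $(G,F)\in\mathcal{M}$ we now write $R_L^G$, ${}^*R_L^G$ and $Q_L^F$. The second lemma turns (C) into a statement that can be counted. The group $N_{G^F}(L)$ acts on $\mathrm{Cus}_{\mathrm{uni}}(L^F)$ by Lemma~\ref{lem:functors}(d).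

\begin{lemma}\label{lem:decomp}
Let $(G,F)\in\mathcal{M}$, and let $L$ run over representatives of the $G^F$-classes of $F$-stable Levi subgroups. Then
\[
\mathrm{Class}_{\mathrm{uni}}(G^F)=\bigoplus_L R_L^G\bigl(\mathrm{Cus}_{\mathrm{uni}}(L^F)^{N_{G^F}(L)}\bigr)
\]
is an orthogonal direct sum, and $\langle R_L^G\lambda,R_L^G\mu\rangle=|N_{G^F}(L)/L^F|\,\langle\lambda,\mu\rangle$ for $\lambda,\mu\in\mathrm{Cus}_{\mathrm{uni}}(L^F)^{N_{G^F}(L)}$. In particular
\begin{equation}\label{eq:dimsum}
\dim\mathrm{Class}_{\mathrm{uni}}(G^F)=\sum_L\dim\mathrm{Cus}_{\mathrm{uni}}(L^F)^{N_{G^F}(L)},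
\end{equation}
and the term for $L=G$ is $\dim\mathrm{Cus}_{\mathrm{uni}}(G^F)$.
\end{lemma}

\begin{proof}
\emph{Spanning.} Let $\gamma\in\mathrm{Class}_{\mathrm{uni}}(G^F)$. Since ${}^*R_L^G\gamma$ has unipotent support, it vanishes if and only if $\langle{}^*R_L^G\gamma,\lambda\rangle=\langle\gamma,R_L^G\lambda\rangle$ vanishes for all $\lambda\in\mathrm{Class}_{\mathrm{uni}}(L^F)$. So $\mathrm{Cus}_{\mathrm{uni}}(G^F)$ is the orthogonal complement in $\mathrm{Class}_{\mathrm{uni}}(G^F)$ of $\sum_{L\neq G}R_L^G\,\mathrm{Class}_{\mathrm{uni}}(L^F)$. By induction on the dimension and transitivity, $\mathrm{Class}_{\mathrm{uni}}(G^F)=\sum_LR_L^G\,\mathrm{Cus}_{\mathrm{uni}}(L^F)$, the sum over all $F$-stable Levi subgroups. By Lemmas~\ref{lem:functors}(d) and~\ref{lem:indep}, $R^G_{{}^xL}\circ\mathrm{ad}\,x=R_L^G$ for $x\in G^F$, so representatives suffice. For $x\in N_{G^F}(L)$ the same identity shows that $\lambda$ and its average over $N_{G^F}(L)$ have the same image under $R_L^G$, so invariant functions suffice.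

\emph{Inner products.} Let $\lambda\in\mathrm{Cus}_{\mathrm{uni}}(L^F)$ and $\mu\in\mathrm{Cus}_{\mathrm{uni}}(M^F)$, and expand $\langle R_L^G\lambda,R_M^G\mu\rangle=\langle\lambda,{}^*R_L^GR_M^G\mu\rangle$ by Theorem~\ref{thm:mackey}. The term for $x$ is
\[
\bigl\langle{}^*R^L_{L\cap{}^xM}\lambda,\;{}^*R^{{}^xM}_{L\cap{}^xM}(\mathrm{ad}\,x\,\mu)\bigr\rangle .
\]
The first entry vanishes if $L\cap{}^xM\neq L$ and the second vanishes if $L\cap{}^xM\neq{}^xM$. Only the $x\in G^F$ with ${}^xM=L$ contribute. If $L$ and $M$ are not $G^F$-conjugate, the product is $0$. If $L=M$, it is $\sum_{x\in N_{G^F}(L)/L^F}\langle\lambda,\mathrm{ad}\,x\,\mu\rangle$, which equals $|N_{G^F}(L)/L^F|\langle\lambda,\mu\rangle$ for invariant $\mu$. In particular $R_L^G$ is injective on invariant functions, which gives \eqref{eq:dimsum}.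
\end{proof}

\section{The case of $\mathrm{SL}_2$}\label{sec:SL2}

Every ingredient of the proof is visible for $G=\mathrm{SL}_2$ with $F$ raising matrix entries to the $q$-th power. Let $q$ be odd. Let $T$ be the diagonal torus, $U$ the group of the elements $u_a=\left(\begin{smallmatrix}1&a\\0&1\end{smallmatrix}\right)$, and $C$ the class of nontrivial unipotent elements.

\emph{The pairs.} Identify $G/U$ with $\mathbb{A}^2\setminus\{0\}$ by taking the first column. The map $hU\mapsto hu_1h^{-1}$ becomes
\[
\pi:\mathbb{A}^2\setminus\{0\}\to C,\qquad (x,y)\mapsto 1+\begin{pmatrix}-xy&x^2\\-y^2&xy\end{pmatrix},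
\]
a double cover with group $C_G(u_1)/C_G^0(u_1)=\{\pm1\}$. Irreducible equivariant local systems on $C$ correspond to irreducible representations of this group (see Section~\ref{sec:normal}), so they are $\overline{\mathbb{Q}}_\ell$ and the rank one local system $\mathcal{E}$ with $\pi_*\overline{\mathbb{Q}}_\ell=\overline{\mathbb{Q}}_\ell\oplus\mathcal{E}$. Thus $\mathcal{U}(G)$ has three elements, all $F$-stable since $\pi$ is defined over $\mathbb{F}_q$. To test \eqref{eq:cuspidalpair} it suffices to take $P=TU$ and $v=1$. For the class $\{1\}$ we have $\delta=0$ and $H^0_c$ of a point is nonzero. For $C$ we have $\delta=2$ and $C\cap U\simeq\mathbb{G}_m$, over which $\pi$ is the map $x\mapsto x^2$ from $\mathbb{G}_m$ to $\mathbb{G}_m$. Both $H_c^2(C\cap U,\pi_*\overline{\mathbb{Q}}_\ell)=H_c^2(\mathbb{G}_m,\overline{\mathbb{Q}}_\ell)$ and $H_c^2(C\cap U,\overline{\mathbb{Q}}_\ell)$ are one-dimensional, so $H_c^2(C\cap U,\mathcal{E})=0$. The only cuspidal pair is $(C,\mathcal{E})$.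

\emph{The characteristic function.} With the isomorphism $(F^r)^*\mathcal{E}\simeq\mathcal{E}$ induced by $\pi$, the characteristic function on $G^{F^r}$ is $\mathcal{Y}^{(r)}(g)=|\pi^{-1}(g)^{F^r}|-1$ for $g\in C^{F^r}$. The fiber over $u_a$ is $\{(x,0):x^2=a\}$, so $\mathcal{Y}^{(r)}(u_a)=\eta_r(a)$, where $\eta_r$ is the quadratic character of $\mathbb{F}_{q^r}^\times$. Write $\mathcal{Y}=\mathcal{Y}^{(1)}$. Every element of $C^F$ fixes a nonzero vector of $\mathbb{F}_q^2$ and so is $G^F$-conjugate to some $u_a$, and $T^F$ conjugates $u_a$ to $u_{at^2}$. Hence $C^F$ consists of the classes of $u_1$ and $u_\nu$, $\nu$ a nonsquare, each with $|G^F|/2q=(q^2-1)/2$ elements, and $\mathcal{Y}$ takes the values $1$ and $-1$ on them.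

For $a\in\mathbb{F}_q^\times$, the element $\sqrt a$ lies in $\mathbb{F}_{q^2}$. So $\eta_r(a)=\eta_1(a)$ if $r$ is odd, while $\eta_2(a)=1$. Thus $\mathcal{Y}^{(r)}$ restricts to $\mathcal{Y}$ only under a congruence condition on $r$.

\emph{The Green functions.} The proper Levi subgroups are the maximal tori. The group $W_G(T)=\{1,s\}$ has trivial $F$-action, so Lemma~\ref{lem:lang}(c) gives two $G^F$-classes of $F$-stable maximal tori, those of $T$ and of a nonsplit torus $T'={}^gT$ with $g^{-1}F(g)$ of image $s$. By Example~\ref{ex:HC}, $Q_T^F(u,1)$ is the number of nonzero vectors of $\mathbb{F}_q^2$ fixed by $u$, that is, $q^2-1$ for $u=1$ and $q-1$ for $u\in C^F$.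

For $T'$, conjugation by $d=\mathrm{diag}(\nu,1)\in\mathrm{GL}_2(\mathbb{F}_q)$ is an automorphism of $G$ that commutes with $F$, sends $u_1$ to $u_\nu$ and fixes $T$. It permutes the two classes of tori and fixes that of $T$, so ${}^dT'$ is $G^F$-conjugate to $T'$. By Lemmas~\ref{lem:functors}(c) and~\ref{lem:indep}, $Q^F_{T'}(u,1)$ takes one value $b$ on $C^F$; let $a=Q^F_{T'}(1,1)$. Let $\delta$, $\delta'$ be the indicator functions of $1$ in $T^F$, $T'^F$; they span $\mathrm{Cus}_{\mathrm{uni}}(T^F)$ and $\mathrm{Cus}_{\mathrm{uni}}(T'^F)$, and $R_T^G\delta$, $R_{T'}^G\delta'$ are proportional to $Q_T^F(\,\cdot\,,1)$, $Q_{T'}^F(\,\cdot\,,1)$. Their orthogonality (Lemma~\ref{lem:decomp}) reads $(q^2-1)a+(q^2-1)(q-1)b=0$. For a second equation let $U'$ be the unipotent radical of a Borel subgroup containing $T'$. The map $x\mapsto x^{-1}F(x)$ identifies $G^F\backslash Y^F_{U'}$ with the affine line $U'$, and the cohomology of the quotient is the $G^F$-invariant part of the cohomology, so $|G^F|^{-1}\sum_gQ^F_{T'}(g,1)=1$, that is, $a+(q^2-1)b=q(q^2-1)$.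 Solving,
\[
\begin{array}{c|cc}
 & u=1 & u\in C^F\\ \hline
Q_T^F(u,1) & q^2-1 & q-1\\
Q_{T'}^F(u,1) & 1-q^2 & q+1
\end{array}
\]

Now pass to $F^r$ with $r\neq p$ prime. The image of $g^{-1}F^r(g)=\prod_{i=0}^{r-1}F^i(g^{-1}F(g))$ in $W_G(T)$ is $s^r$. If $r$ is odd, $T'$ stays nonsplit, the table for $F^r$ is obtained by replacing $q$ with $q^r$, and the congruence $Q^{F^r}\equiv Q^F\pmod r$ is Fermat's little theorem. If $r=2$, $T'$ becomes conjugate to $T$, and $Q_{T'}^{F^2}(u,1)$ takes the values $q^4-1$ and $q^2-1$; like $1-q^2$ and $q+1$ they are even, so the congruence holds again.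

\emph{Descent.} Suppose we only knew that ${}^*R_{T'}^G\mathcal{Y}^{(r)}=0$ on $G^{F^r}$ for large $r$. Put $S_r=\sum_uQ_{T'}^{F^r}(u,1)\mathcal{Y}^{(r)}(u^{-1})$, the sum over the $q^{2r}$ unipotent elements of $G^{F^r}$, so that $S_r=0$. For an odd prime $r\neq p$ the summand is $F$-invariant, so $S_r$ is congruent to the partial sum over the $q^2$ unipotent elements of $G^F$, and there the summand is congruent to $Q_{T'}^F(u,1)\mathcal{Y}(u^{-1})$. Thus $r$ divides the fixed integer $S_1$ for infinitely many $r$, and $S_1=0$. (Here $S_1=0$ can also be read off from the table, and so can the corresponding statement for $T$.)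

\emph{Counting.} Formula \eqref{eq:dimsum} reads $3=\dim\mathrm{Cus}_{\mathrm{uni}}(G^F)+1+1$, so $\mathcal{Y}$ spans $\mathrm{Cus}_{\mathrm{uni}}(G^F)$. For odd $r$ the same Levi subgroups $G,T,T'$ serve for $F^r$, and the count for $F$ can be compared term by term with that for $F^r$; for $r=2$ they do not, since $T$ and $T'$ become conjugate. If $q$ is even, then $C_G(u_1)=U$ is connected, the only pairs are the two constant ones, neither is cuspidal, and the count reads $2=0+1+1$.

\begin{remark}
The parabolic subgroups that are not $F$-stable cannot be left out of the definition of absolute cuspidality. The nonzero function $\gamma=R_{T'}^G\delta'$ satisfies ${}^*R_T^G\gamma=0$, since ${}^*R_T^G\gamma$ is supported at $1$ and $\langle{}^*R_T^G\gamma,\delta\rangle=\langle\gamma,R_T^G\delta\rangle=0$; and $\gamma(1)\neq0$, so $\gamma$ is not a multiple of $\mathcal{Y}$.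
\end{remark}

\section{A congruence for two-variable Green functions}\label{sec:congruence}

\begin{proposition}\label{prop:congruence}
Let $(G,F)\in\mathcal{M}$, let $L$ be an $F$-stable Levi subgroup and let $r\neq p$ be a prime.
\begin{enumerate}
\item[(a)] $Q_L^{F^r}(F(u),F(v))=Q_L^{F^r}(u,v)$ for unipotent $u\in G^{F^r}$, $v\in L^{F^r}$.
\item[(b)] $Q_L^{F^r}(u,v)\equiv Q_L^F(u,v)\pmod r$ for unipotent $u\in G^F$, $v\in L^F$.
\end{enumerate}
\end{proposition}

If $L$ is a Levi subgroup of an $F$-stable parabolic subgroup $P=LU$, part (b) is a count. By Example~\ref{ex:HC}, $Q_L^{F^r}(u,v)$ is the cardinality of the set $X$ of cosets $xU$, $x\in G^{F^r}$, with $uxvU=xU$. The map $F$ permutes $X$ and $F^r=1$ on $X$. By Lang's theorem in $U$, an $F$-stable coset contains a point of $G^F$, so $|X^F|=Q_L^F(u,v)$, and Lemma~\ref{lem:count}(a) applies.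

In general there is no such finite set, and there are two obstacles to using $F$ on the variety $Y_U^{F^r}$ instead. First, $F$ maps $Y_U^{F^r}$ to $Y_{F(U)}^{F^r}$, a different variety. Second, $F$ is not an automorphism of finite order, so Theorem~\ref{thm:DL} does not apply to it. Restriction of scalars removes the second obstacle: it realizes $G^{F^r}$ inside $G\times\dots\times G$ in such a way that $F^{-1}$ becomes the cyclic shift $\sigma$ of the factors, an algebraic automorphism of order $r$. The first obstacle reappears as follows. One parabolic subgroup of the product gives a variety that is related to $Y_U^{F^r}$, another one gives a variety that is stable under $\sigma$, and the two coincide only if $F(P)=P$. Lemma~\ref{lem:indep} says that they have the same Green function.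

\begin{proof}[Proof of Proposition~\ref{prop:congruence}]
Let $G_r=\prod_{i\in\mathbb{Z}/r}G$ and define $\sigma,F_r:G_r\to G_r$ by
\[
\sigma(x)_i=x_{i-1},\qquad F_r(x)_i=F(x_{i-1}).
\]
Then $F_r$ is the composite of $\sigma$ with the Frobenius endomorphism $F\times\dots\times F$, with which $\sigma$ commutes. So $F_r$ is the Frobenius endomorphism of an $\mathbb{F}_q$-structure on $G_r$. The components of $G_r$ have the same types as those of $G$, so $(G_r,F_r)\in\mathcal{M}$. An element $x$ is fixed by $F_r$ if and only if $x_i=F(x_{i-1})$ for all $i\in\mathbb{Z}/r$. Hence $\pi:x\mapsto x_0$ is an isomorphism $G_r^{F_r}\to G^{F^r}$ with inverse $g\mapsto(F^i(g))_{0\leq i<r}$. Elements of $G^F$ correspond to diagonal elements. The shift $\sigma$ commutes with $F_r$, and $\pi(\sigma x)=x_{r-1}=F^{r-1}(x_0)$, so $\sigma$ on $G_r^{F_r}$ corresponds to $F^{-1}$ on $G^{F^r}$. Let $P=LU$ be a parabolic subgroup of $G$ with Levi subgroup $L$. The Levi subgroup $L_r=\prod_iL$ of $G_r$ is $F_r$-stable and $\sigma$-stable, and $\pi$ maps $L_r^{F_r}$ onto $L^{F^r}$.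

\emph{Step 1: for $g\in G_r^{F_r}$ and $l\in L_r^{F_r}$ we have $Q^{F_r}_{L_r}(g,l)=Q_L^{F^r}(\pi(g),\pi(l))$.} Represent $\mathbb{Z}/r$ by $1,\dots,r$, so that the index $r$ is the index $0$. We compute the left side with the parabolic subgroup $P'=\prod_{i=1}^rF^{i-r}(P)$. It has Levi subgroup $L_r$ and unipotent radical $U'=\prod_iU_i$, where $U_i=F^{i-r}(U)$ and $U_0=U_r=U$. An element $x\in G_r$ lies in $Y_{U'}^{F_r}$ if and only if $a_i=x_i^{-1}F(x_{i-1})$ lies in $U_i$ for $1\leq i\leq r-1$ and $x_0^{-1}F(x_{r-1})\in U$. From $x_i=F(x_{i-1})a_i^{-1}$ we get by induction on $i$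
\[
x_i=F^i(x_0)\,F^{i-1}(a_1)^{-1}F^{i-2}(a_2)^{-1}\cdots a_i^{-1}\qquad(1\leq i\leq r-1),
\]
and therefore
\[
x_0^{-1}F(x_{r-1})=x_0^{-1}F^r(x_0)\cdot F^{r-1}(a_1)^{-1}F^{r-2}(a_2)^{-1}\cdots F(a_{r-1})^{-1}.
\]
The groups $U_i$ were chosen so that $F^{r-i}(a_i)\in U$ when $a_i\in U_i$. So the last condition is equivalent to $x_0^{-1}F^r(x_0)\in U$, and
\[
Y_{U'}^{F_r}\to Y_U^{F^r}\times\prod_{i=1}^{r-1}U_i,\qquad x\mapsto(x_0,a_1,\dots,a_{r-1})
\]
is an isomorphism of varieties, with inverse given by the formula for $x_i$. The automorphism $(g,l)$ sends $x_0$ to $g_0x_0l_0$ and, because $g_i=F(g_{i-1})$ and $l_i=F(l_{i-1})$, it sends $a_i$ to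
\[
l_i^{-1}x_i^{-1}g_i^{-1}\,F(g_{i-1})F(x_{i-1})F(l_{i-1})=l_i^{-1}a_il_i .
\]
It is thus a product of $(g_0,l_0)$ on $Y_U^{F^r}$ and an automorphism of finite order of the affine space $\prod_iU_i$, which has trace $1$. The K\"unneth formula gives Step 1.

\emph{Step 2: proof of} (a). By Lemma~\ref{lem:indep} for $(G_r,F_r)$, the function $Q_{L_r}^{F_r}$ may also be computed with the parabolic subgroup $\prod_iP$, that is, on
\[
Y_r=\{x\in G_r: x^{-1}F_r(x)\in U\times\dots\times U\}.
\]
Since $\sigma$ commutes with $F_r$ and preserves $U\times\dots\times U$, it preserves $Y_r$. From $\sigma(gxl)=\sigma(g)\sigma(x)\sigma(l)$ we see that $\sigma$ conjugates the automorphism $(g,l)$ of $Y_r$ to $(\sigma g,\sigma l)$. So $Q_{L_r}^{F_r}(\sigma g,\sigma l)=Q_{L_r}^{F_r}(g,l)$. By Step 1, $Q_L^{F^r}$ is invariant under $F^{-1}\times F^{-1}$, which is (a).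

\emph{Step 3: proof of} (b). Let $u\in G^F$ and $v\in L^F$ be unipotent, viewed as diagonal elements of $G_r$, and let $\tau=(u,v)$ act on $Y_r$. Then $\tau$ has $p$-power order, $\sigma^r=1$ with $r\neq p$, and $\sigma\tau=\tau\sigma$ because $\sigma$ fixes $u$ and $v$. The fixed points of $\sigma$ in $G_r$ are the diagonal elements $(y,\dots,y)$, and such an element lies in $Y_r$ if and only if $y^{-1}F(y)\in U$. So $Y_r^\sigma\simeq Y_U^F$, compatibly with $(u,v)$. Theorem~\ref{thm:DL} and Step 1 give
\[
\mathrm{Tr}(\sigma\tau\,|\,H_c^*(Y_r))=\mathrm{Tr}(\tau\,|\,H_c^*(Y_r^\sigma))=Q_L^F(u,v),\qquad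
\mathrm{Tr}(\tau\,|\,H_c^*(Y_r))=Q_L^{F^r}(u,v).
\]
Let $a\in\mathbb{Z}$ be the difference of these two traces. On each $H_c^i(Y_r,\overline{\mathbb{Q}}_\ell)$ diagonalize the commuting operators of finite order $\sigma$ and $\tau$ simultaneously. Then $a$ is a sum of terms $\pm\beta(\alpha-1)$, where $\beta$ is a root of unity and $\alpha^r=1$. Let $\zeta$ be a primitive $r$-th root of unity. For $\alpha=\zeta^j$ we have $\alpha-1=(\zeta-1)(1+\zeta+\dots+\zeta^{j-1})$, so $a\in(1-\zeta)\mathcal{O}$. The same identity applied to $\zeta^j$, of which $\zeta$ is a power when $1\leq j\leq r-1$, gives $1-\zeta\in(1-\zeta^j)\mathcal{O}$. As $\prod_{j=1}^{r-1}(1-\zeta^j)=r$, we get $a^{r-1}\in r\mathcal{O}\cap\mathbb{Z}=r\mathbb{Z}$, and $r\mid a$ since $r$ is prime.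
\end{proof}

\section{Characteristic functions over $\mathbb{F}_{q^r}$}\label{sec:normal}

The function $\mathcal{Y}_{(C,\mathcal{L})}$ is defined up to an arbitrary scalar, for each power of $F$ separately. To argue modulo $r$ we need integral values and a coherent choice for all $F^r$. Both come from choosing $\varphi$ of finite order and iterating it.

We recall the standard facts on equivariant local systems. An equivariant structure on a local system $\mathcal{L}$ on $C$ is an isomorphism $\tau$ between the pull-backs of $\mathcal{L}$ to $G\times C$ under $(h,g)\mapsto g$ and $(h,g)\mapsto hgh^{-1}$, whose stalk maps $\tau_h:\mathcal{L}_g\to\mathcal{L}_{hgh^{-1}}$ satisfy $\tau_1=1$ and $\tau_{h'}\tau_h=\tau_{h'h}$. For $g_0\in C$, the map $x\mapsto\tau_x$ makes $\mathcal{L}_{g_0}$ a representation of the finite group $A=C_G(g_0)/C_G^0(g_0)$, and this gives a bijection between irreducible equivariant local systems on $C$ and irreducible representations of $A$, up to isomorphism. Since $G$ has finitely many unipotent classes (Lusztig), $\mathcal{U}(G)$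 is finite. Since $F$ is a universal homeomorphism, $F^*$ is an equivalence from local systems on $C$ to local systems on $F^{-1}(C)$, so $(C,\mathcal{L})\mapsto(F^{-1}(C),F^*\mathcal{L})$ is a permutation of $\mathcal{U}(G)$. Its fixed points are the $F$-stable pairs, and its $r$-th power is the permutation defined by $F^r$.

Let $(C,\mathcal{L})\in\mathcal{U}(G)^F$ and $\varphi:F^*\mathcal{L}\simeq\mathcal{L}$. For $r\geq1$ the maps
\[
\varphi_g^{(r)}=\varphi_g\,\varphi_{F(g)}\cdots\varphi_{F^{r-1}(g)}:\mathcal{L}_{F^r(g)}\to\mathcal{L}_g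
\]
are the stalks of the isomorphism $\varphi\circ F^*\varphi\circ\dots\circ(F^{r-1})^*\varphi:(F^r)^*\mathcal{L}\simeq\mathcal{L}$. Let $\mathcal{Y}^{(r)}=\mathcal{Y}^{(r)}_{(C,\mathcal{L})}$ be the characteristic function on $G^{F^r}$ that it defines; $\mathcal{Y}^{(1)}=\mathcal{Y}_{(C,\mathcal{L})}$.

\begin{lemma}\label{lem:normal}
Let $(C,\mathcal{L})\in\mathcal{U}(G)^F$. There are a choice of $\varphi$ and an integer $N(C,\mathcal{L})\geq1$ such that for all $r\geq1$:
\begin{enumerate}
\item[(a)] $\mathcal{Y}^{(r)}$ takes values in $\mathcal{O}$;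
\item[(b)] $\mathcal{Y}^{(r)}(F(g))=\mathcal{Y}^{(r)}(g)$ for $g\in G^{F^r}$;
\item[(c)] if $r\equiv1\bmod N(C,\mathcal{L})$, then the restriction of $\mathcal{Y}^{(r)}$ to $G^F$ is $\mathcal{Y}^{(1)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Any $\varphi$ is equivariant}: for $g\in C$ and $h\in G$,
\begin{equation}\label{eq:equiv}
\varphi_{hgh^{-1}}\,\tau_{F(h)}=\tau_h\,\varphi_g\quad\text{as maps }\mathcal{L}_{F(g)}\to\mathcal{L}_{hgh^{-1}}.
\end{equation}
Indeed, fix $g$ and let $h$ vary. Both sides are the stalks of morphisms of local systems on $G$, from the constant sheaf with stalk $\mathcal{L}_{F(g)}$ to the pull-back of $\mathcal{L}$ under $h\mapsto hgh^{-1}$. They agree at $h=1$, and $G$ is connected, so they agree everywhere.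

\emph{Normalization.} Fix $g_0\in C^F$ (Lemma~\ref{lem:lang}(a)), let $A=C_G(g_0)/C_G^0(g_0)$, let $\rho$ be the irreducible representation of $A$ on $\mathcal{L}_{g_0}$, and put $f=\varphi_{g_0}$. By \eqref{eq:equiv} with $g=g_0$ and $h=x\in C_G(g_0)$, we have $f^{-1}\rho(x)f=\rho(F(x))$. If $F$ has order $d$ on $A$, then $f^d$ commutes with $\rho(A)$ and is a nonzero scalar by Schur's lemma. Dividing $\varphi$ by a $d$-th root of this scalar, we obtain $f^d=1$. Since $f$ normalizes $\rho(A)$, the group $\Gamma$ generated by $\rho(A)$ and $f$ is finite. Put $N(C,\mathcal{L})=|\Gamma|$.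

\emph{The maps $\varphi_g^{(r)}$ are conjugate to elements of $\Gamma$.} Let $g=hg_0h^{-1}\in C^{F^r}$ and $x=h^{-1}F^r(h)$. From $F^r(h)g_0F^r(h)^{-1}=F^r(g)=hg_0h^{-1}$ we get $x\in C_G(g_0)$. Since $F^i(g)=F^i(h)g_0F^i(h)^{-1}$, formula \eqref{eq:equiv} gives $\varphi_{F^i(g)}=\tau_{F^i(h)}\,f\,\tau_{F^{i+1}(h)}^{-1}$, where all $\tau$'s start at $\mathcal{L}_{g_0}$. The product telescopes, and $\tau_{F^r(h)}=\tau_{hx}=\tau_h\rho(x)$, so
\begin{equation}\label{eq:telescope}
\varphi_g^{(r)}=\tau_h\,f^r\rho(x)^{-1}\,\tau_h^{-1}.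
\end{equation}

(a) By \eqref{eq:telescope}, $\varphi_g^{(r)}$ has finite order, so its trace is a sum of roots of unity.

(b) For $g\in C^{F^r}$ we have $\varphi^{(r)}_{F(g)}=\varphi_{F(g)}\cdots\varphi_{F^{r-1}(g)}\varphi_{F^r(g)}=\varphi_g^{-1}\varphi_g^{(r)}\varphi_g$, because $F^r(g)=g$. Outside $C$ both sides vanish, as $F$ is bijective and $F(C)=C$.

(c) For $g\in C^F$, \eqref{eq:telescope} with $r=1$ shows that the order of $\varphi_g$ divides $|\Gamma|$. So $\varphi_g^{(r)}=\varphi_g^r=\varphi_g$.
\end{proof}

From now on all $\varphi$ are chosen as in Lemma~\ref{lem:normal}. For the pair $(C,\mathcal{E})$ of Section~\ref{sec:SL2}, with $g_0=u_1$ and $f=1$, we have $N(C,\mathcal{E})=2$, and we saw that (c) fails for $r=2$.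

\section{Descent of cuspidality and orthogonality}\label{sec:descent}

\begin{proposition}\label{prop:descent}
Let $(G,F)\in\mathcal{M}$ and assume that $(G,F^r)$ satisfies \textup{(C)} for all sufficiently large primes $r$. Then the functions $\mathcal{Y}_{(C,\mathcal{L})}$, $(C,\mathcal{L})\in\mathcal{U}(G)_{\mathrm{cus}}^F$, are nonzero, pairwise orthogonal elements of $\mathrm{Cus}_{\mathrm{uni}}(G^F)$.
\end{proposition}

\begin{proof}
They are nonzero by Theorem~\ref{thm:basis}. Let $(C,\mathcal{L})$ and $(C',\mathcal{L}')$ be in $\mathcal{U}(G)_{\mathrm{cus}}^F$, with functions $\mathcal{Y}^{(r)}$ and $\mathcal{Y}'^{(r)}$. By Dirichlet's theorem, the set $\Pi$ of primes $r\neq p$ such that $r\equiv1\bmod N(C,\mathcal{L})N(C',\mathcal{L}')$ and $(G,F^r)$ satisfies (C) is infinite. Both pairs are $F^r$-stable, and they are cuspidal, a property that does not refer to a Frobenius endomorphism. So for $r\in\Pi$ the functions $\mathcal{Y}^{(r)}$ and $\mathcal{Y}'^{(r)}$ are absolutely cuspidal on $G^{F^r}$, and orthogonal if the pairs differ. We apply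 Lemma~\ref{lem:count}(a) to $X=G^{F^r}_{\mathrm{uni}}$, for which $X^F=G^F_{\mathrm{uni}}$.

\emph{Cuspidality.} Let $L\neq G$ be an $F$-stable Levi subgroup and let $v\in L^F$ be unipotent. For $r\in\Pi$, the subgroup $L$ is $F^r$-stable and $v\in L^{F^r}$, and the vanishing at $v$ of the restriction of $\mathcal{Y}^{(r)}$ to $L^{F^r}$ reads
\[
\sum_{u\in G^{F^r}_{\mathrm{uni}}}Q_L^{F^r}(u,v)\,\mathcal{Y}^{(r)}(u^{-1})=0 .
\]
The summand lies in $\mathcal{O}$ by Lemma~\ref{lem:normal}(a). It is $F$-invariant as a function of $u$: we have $Q_L^{F^r}(F(u),v)=Q_L^{F^r}(F(u),F(v))=Q_L^{F^r}(u,v)$ by Proposition~\ref{prop:congruence}(a), and the second factor is invariant by Lemma~\ref{lem:normal}(b). By Lemma~\ref{lem:count}(a), then Proposition~\ref{prop:congruence}(b) and Lemma~\ref{lem:normal}(c),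
\[
0\equiv\sum_{u\in G^F_{\mathrm{uni}}}Q_L^{F^r}(u,v)\,\mathcal{Y}^{(r)}(u^{-1})\equiv\sum_{u\in G^F_{\mathrm{uni}}}Q_L^F(u,v)\,\mathcal{Y}^{(1)}(u^{-1})\pmod{r\mathcal{O}}.
\]
The last sum is $|G^F|\,{}^*R_L^G\mathcal{Y}^{(1)}(v)$. It lies in $\mathcal{O}$ and does not depend on $r$, so it is $0$ by Lemma~\ref{lem:count}(b). Since ${}^*R_L^G\mathcal{Y}^{(1)}$ has unipotent support (Lemma~\ref{lem:functors}(b)), it is zero.

\emph{Orthogonality.} Let the pairs be different. For $r\in\Pi$ the function $h(u)=\mathcal{Y}^{(r)}(u)\overline{\mathcal{Y}'^{(r)}(u)}$ on $X$ has sum $0$, and it is $\mathcal{O}$-valued and $F$-invariant by Lemma~\ref{lem:normal}(a),(b). On $X^F$ it equals $\mathcal{Y}^{(1)}\overline{\mathcal{Y}'^{(1)}}$ by Lemma~\ref{lem:normal}(c). So $|G^F|\langle\mathcal{Y}^{(1)},\mathcal{Y}'^{(1)}\rangle\in r\mathcal{O}$ for all $r\in\Pi$, and it is $0$ by Lemma~\ref{lem:count}(b).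
\end{proof}

\section{The dimension of $\mathrm{Cus}_{\mathrm{uni}}(G^F)$}\label{sec:dimension}

It remains to show that there are no further absolutely cuspidal functions. The descent argument does not see this, because it starts from a function given on all $G^{F^r}$, and an arbitrary element of $\mathrm{Cus}_{\mathrm{uni}}(G^F)$ does not come with such a family. Instead we compare \eqref{eq:dimsum} for $F$ and for one well-chosen $F^r$. The left sides count stable pairs, and the terms for proper Levi subgroups are known by induction. For the comparison, the two sums must run over the same subgroups with the same normalizer actions; this holds when $F^r$ and $F$ act in the same way on all the finite sets involved.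

Let $L_1=G,L_2,\dots,L_m$ represent the $G^F$-classes of $F$-stable Levi subgroups. Let $d_j$ be the order of $F$ on $W_G(L_j)$ and $e$ the order of $F$ on the finite set of $G$-classes of Levi subgroups.

\begin{lemma}\label{lem:levi}
Let $r\geq1$ be congruent to $1$ modulo $e$ and modulo $|W_G(L_j)|\,d_j$ for all $j$. Then:
\begin{enumerate}
\item[(a)] $L_1,\dots,L_m$ represent the $G^{F^r}$-classes of $F^r$-stable Levi subgroups;
\item[(b)] $N_{G^{F^r}}(L_j)=N_{G^F}(L_j)\,L_j^{F^r}$ for all $j$.
\end{enumerate}
\end{lemma}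

\begin{proof}
(a) The $G$-class of an $F^r$-stable Levi subgroup is $F^r$-stable, hence $F$-stable because $r\equiv1\bmod e$. By Lemma~\ref{lem:lang}(a) it contains an $F$-stable Levi subgroup, hence some $L=L_j$. So it suffices to show, for $L=L_j$, that the natural map $\iota$ from the $G^F$-classes of $F$-stable conjugates of $L$ to the $G^{F^r}$-classes of $F^r$-stable conjugates of $L$ is bijective.

Put $W=W_G(L)$ and let $\phi$ be the automorphism of $W$ induced by $F$, of order $d_j$. Since $\phi^r=\phi$, the $F^r$-classes and the $F$-classes of $W$ coincide, and Lemma~\ref{lem:lang}(c), for $F$ and for $F^r$, identifies the source and the target of $\iota$ with the same set. We show that $\iota$ becomes the identity. Let ${}^gL$ be $F$-stable and let $w$ be the image of $g^{-1}F(g)$ in $W$. From $g^{-1}F^r(g)=\prod_{i=0}^{r-1}F^i(g^{-1}F(g))$, the product taken in increasing order of $i$, the image of $g^{-1}F^r(g)$ is $w'=w\,\phi(w)\cdots\phi^{r-1}(w)$. In the group $W\rtimes\langle\phi\rangle$, where $\phi w\phi^{-1}=\phi(w)$, we have $(w\phi)^r=w'\phi^r$.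 This group has order $|W|d_j$, so $(w\phi)^r=w\phi$ and $\phi^r=\phi$, whence $w'=w$.

(b) Let $n\in N_{G^{F^r}}(L_j)$. Its image lies in $W_G(L_j)^{F^r}=W_G(L_j)^F$, so by Lemma~\ref{lem:lang}(b) it is the image of some $n'\in N_{G^F}(L_j)$. Then $n'^{-1}n\in L_j\cap G^{F^r}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:transfer}]
We use induction on $\dim G$. An $F$-stable Levi subgroup of $L_j$ is an $F$-stable Levi subgroup of $G$, and $(L_j,F)\in\mathcal{M}$ by Lemma~\ref{lem:stable}(a). So each $(L_j,F)$ satisfies the hypotheses of the theorem, and by induction $(L_j,F)$ satisfies (C) for $j\neq1$. By Proposition~\ref{prop:descent} it suffices to prove that $\dim\mathrm{Cus}_{\mathrm{uni}}(G^F)=|\mathcal{U}(G)_{\mathrm{cus}}^F|$.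

Let $N_0\geq1$ be divisible by $e$, by $|W_G(L_j)|\,d_j$ and by the order of $F$ on $\mathcal{U}(L_j)$ for all $j$, and by $N(C,\mathcal{L})$ for all $(C,\mathcal{L})\in\mathcal{U}(L_j)^F$ and all $j$. By Dirichlet's theorem there is a prime $r\equiv1\bmod N_0$ such that $(L_j,F^r)$ satisfies (C) for all $j$. As $F^r$ and $F$ induce the same permutation of $\mathcal{U}(L_j)$,
\begin{equation}\label{eq:samepairs}
\mathcal{U}(L_j)^{F^r}=\mathcal{U}(L_j)^F\quad\text{and}\quad\mathcal{U}(L_j)_{\mathrm{cus}}^{F^r}=\mathcal{U}(L_j)_{\mathrm{cus}}^F\qquad\text{for all } j.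
\end{equation}

Let $j\neq1$ and $L=L_j$. By (C) for $(L,F^r)$ and for $(L,F)$, and by \eqref{eq:samepairs}, the spaces $\mathrm{Cus}_{\mathrm{uni}}(L^{F^r})$ and $\mathrm{Cus}_{\mathrm{uni}}(L^F)$ have bases $(\mathcal{Y}^{(r)}_{(C,\mathcal{L})})$ and $(\mathcal{Y}^{(1)}_{(C,\mathcal{L})})$, both indexed by $\mathcal{U}(L)_{\mathrm{cus}}^F$. Equality of dimensions is not enough, since \eqref{eq:dimsum} involves invariants; we need an isomorphism compatible with the normalizers. By Lemma~\ref{lem:normal}(c), restriction of functions from $L^{F^r}$ to $L^F$ maps the first basis to the second. So it is an isomorphism $\mathrm{Cus}_{\mathrm{uni}}(L^{F^r})\simeq\mathrm{Cus}_{\mathrm{uni}}(L^F)$, and it commutes with $\mathrm{ad}\,n$ for $n\in N_{G^F}(L)$. The group $L^{F^r}$ acts trivially on class functions on $L^{F^r}$, so by Lemma~\ref{lem:levi}(b) the invariants of $N_{G^{F^r}}(L)$ and of $N_{G^F}(L)$ in $\mathrm{Cus}_{\mathrm{uni}}(L^{F^r})$ are the same. Therefore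
\begin{equation}\label{eq:sameterms}
\dim\mathrm{Cus}_{\mathrm{uni}}(L_j^{F^r})^{N_{G^{F^r}}(L_j)}=\dim\mathrm{Cus}_{\mathrm{uni}}(L_j^F)^{N_{G^F}(L_j)}\qquad(j\neq1).
\end{equation}

Now write \eqref{eq:dimsum} for $(G,F)$ and for $(G,F^r)$, which lies in $\mathcal{M}$ by Lemma~\ref{lem:stable}(a), with the common representatives $L_1,\dots,L_m$ of Lemma~\ref{lem:levi}(a). The left sides are $|\mathcal{U}(G)^F|$ and $|\mathcal{U}(G)^{F^r}|$ by Theorem~\ref{thm:basis}, and they are equal by \eqref{eq:samepairs}. The terms with $j\neq1$ are equal by \eqref{eq:sameterms}. So the terms with $j=1$ are equal, and by (C) for $(G,F^r)$ and \eqref{eq:samepairs},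
\[
\dim\mathrm{Cus}_{\mathrm{uni}}(G^F)=\dim\mathrm{Cus}_{\mathrm{uni}}(G^{F^r})=|\mathcal{U}(G)_{\mathrm{cus}}^{F^r}|=|\mathcal{U}(G)_{\mathrm{cus}}^F|.
\]
This completes the induction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p$ be almost good for $G$. By Lemma~\ref{lem:stable}(b), $(G,F)\in\mathcal{M}$ and $p$ is almost good for every $F$-stable Levi subgroup $L$. By Theorem~\ref{thm:large}, $(L,F^r)$ satisfies (C) as soon as $q^r>q_1(L)$; here it matters that $q_1(L)$ depends only on the root datum and not on the Frobenius endomorphism. Theorem~\ref{thm:transfer} applies.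
\end{proof}

\section{Consequences}\label{sec:consequences}

\begin{corollary}\label{cor:converse}
Let $p$ be almost good for $G$.
\begin{enumerate}
\item[(a)] For $(C,\mathcal{L})\in\mathcal{U}(G)^F$, the function $\mathcal{Y}_{(C,\mathcal{L})}$ is absolutely cuspidal if and only if $(C,\mathcal{L})$ is cuspidal.
\item[(b)] With $L$ running over representatives of the $G^F$-classes of $F$-stable Levi subgroups, there is an orthogonal direct sum decomposition
\[
\mathrm{Class}_{\mathrm{uni}}(G^F)=\bigoplus_L R_L^G\Bigl(\mathrm{span}\bigl\{\mathcal{Y}_{(C,\mathcal{L})}:(C,\mathcal{L})\in\mathcal{U}(L)^F_{\mathrm{cus}}\bigr\}^{N_{G^F}(L)}\Bigr).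
\]
\end{enumerate}
\end{corollary}

\begin{proof}
(a) If the pair is cuspidal, apply Theorem~\ref{thm:main}. If $\mathcal{Y}_{(C,\mathcal{L})}$ is absolutely cuspidal, Theorem~\ref{thm:main} puts it in the span of the functions of the $F$-stable cuspidal pairs; by the linear independence in Theorem~\ref{thm:basis}, $(C,\mathcal{L})$ is one of these pairs. (b) Combine Lemma~\ref{lem:decomp} with Theorem~\ref{thm:main} for each $L$, using Lemma~\ref{lem:stable}(b).
\end{proof}

\begin{corollary}\label{cor:center}
Let $p$ be almost good for $G$. The functions $g\mapsto\mathcal{Y}_{(C,\mathcal{L})}(z^{-1}g)$, for $z\in Z^F$ and $(C,\mathcal{L})\in\mathcal{U}(G)_{\mathrm{cus}}^F$, form an orthogonal basis of the space of absolutely cuspidal functions supported on $Z^FG^F_{\mathrm{uni}}$.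
\end{corollary}

\begin{proof}
For $z\in Z^F$ put $t_z\gamma(g)=\gamma(z^{-1}g)$. Let $L$ be an $F$-stable Levi subgroup; it contains $Z$. Since $(z^{-1}g)xl=gx(z^{-1}l)$, we have $Q_L^F(z^{-1}g,l)=Q_L^F(g,z^{-1}l)$. Substituting $z^{-1}g$ for $g$ in the definition of restriction,
\[
{}^*R_L^G(t_z\gamma)(l)=\frac{1}{|G^F|}\sum_{g\in G^F}Q_L^F(z^{-1}g,l)\gamma(g^{-1})={}^*R_L^G\gamma(z^{-1}l),
\]
so ${}^*R_L^G$ commutes with $t_z$. The elements of $Z$ are semisimple, so by uniqueness of the Jordan decomposition the sets $zG^F_{\mathrm{uni}}$, $z\in Z^F$, are disjoint, and so are the sets $zL^F_{\mathrm{uni}}$. A class function supported on $Z^FG^F_{\mathrm{uni}}$ is thus uniquely a sum $\gamma=\sum_zt_z\gamma_z$ with $\gamma_z\in\mathrm{Class}_{\mathrm{uni}}(G^F)$. In ${}^*R_L^G\gamma=\sum_zt_z({}^*R_L^G\gamma_z)$ the summand for $z$ is supported on $zL^F_{\mathrm{uni}}$ by Lemma~\ref{lem:functors}(b), so the sum vanishes if and only if every ${}^*R_L^G\gamma_z$ does. Hence the space in question is $\bigoplus_zt_z\,\mathrm{Cus}_{\mathrm{uni}}(G^F)$.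 The summands have disjoint supports and $t_z$ preserves the inner product, so the claim follows from Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BM}
Bonnaf\'e and Michel, \emph{Computational proof of the Mackey formula for $q>2$}, J. Algebra 327 (2011).

\bibitem{DL}
Deligne and Lusztig, Ann. of Math. 103 (1976).

\bibitem{Lusztig}
Lusztig, \emph{Intersection cohomology complexes on a reductive group}.

\bibitem{Problem}
``Let $G$ be a connected, reductive algebraic group defined over a finite field with $q$ elements and let $F:G\to G$ denote the corresponding Frobenius endomorp\dots'',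
\texttt{https://imag.umontpellier.fr/\~{}bonnafe/Travaux/mackeya.pdf}.

\end{thebibliography}
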